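# Homotopy and asymptotic unitary equivalence for finite group actions on Kirchberg algebras

## Finite group actions and the quasifree action on $O_\infty$

Throughout, $G$ is a finite group, with unit written $1$. Tensor products of C\*-algebras are minimal; at least one of the two factors will always be nuclear when we need to compute with them.

**Definition (actions).** An action of $G$ on a C\*-algebra $A$ is a homomorphism $\alpha:G\to\mathrm{Aut}(A)$. We write $A^G$ for the fixed point algebra. The action is *pointwise outer* if $\alpha_g$ is not inner for every $g\ne1$.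

*Example.* Every automorphism of $M_d$ is inner, so a nontrivial group never acts pointwise outerly on $M_d$. A pointwise outer example follows below.

**Definition (Kirchberg algebra).** A Kirchberg algebra is a purely infinite simple separable nuclear C\*-algebra. For a unital simple algebra $A\neq\mathbb C$, pure infiniteness means: for every nonzero $c\in A$ there are $x,y\in A$ with $xcy=1$.

*Example.* $M_2$ is simple but not purely infinite: with $c=e_{11}$ every $xcy$ has rank at most $1$. The Cuntz algebra $O_\infty$, generated by a sequence of isometries with mutually orthogonal ranges, is separable, unital, simple, nuclear and purely infinite (Cuntz); it is a unital Kirchberg algebra.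

**Definition (the quasifree action $\gamma$).** Index the generators of $O_\infty$ as $s_{j,g}$ with $j\in\mathbb N=\{1,2,\dots\}$ and $g\in G$: isometries with mutually orthogonal ranges. Permuting the generators gives an automorphism, so
$$\gamma_h(s_{j,g})=s_{j,hg}$$
defines an action. It is the quasifree action coming from the direct sum of infinitely many copies of the regular representation of $G$.

*Example.* For $G=\mathbb Z/2$ there are two sequences of isometries, and the nontrivial element swaps them.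

The following fact will be used twice. For every $y\in O_\infty$ and $g\neq1$,
$$\lim_{M\to\infty}\|s_{M,1}^*\,y\,s_{M,g}\|=0.\tag{1}$$
Indeed, since $s_{i,g}^*s_{j,h}=\delta_{ij}\delta_{gh}1$, the words $\mu\nu^*$ in the generators (with $\mu,\nu$ possibly empty) span a dense $*$-subalgebra. The maps $y\mapsto s_{M,1}^*ys_{M,g}$ are contractive, so it suffices to take $y=\mu\nu^*$ with letters $s_{i,h}$, $i\le m$. Let $M>m$. If $\mu$ is nonempty, then $s_{M,1}^*\mu=0$; if $\nu$ is nonempty, then $\nu^*s_{M,g}=0$; if both are empty, then $s_{M,1}^*s_{M,g}=0$.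

*Example.* The action $\gamma$ is pointwise outer. If $\gamma_g=\mathrm{Ad}\,u$ with $g\ne1$, then $s_{M,g}=\gamma_g(s_{M,1})=us_{M,1}u^*$, so $s_{M,1}^*u^*s_{M,g}=s_{M,1}^*s_{M,1}u^*=u^*$ has norm $1$ for all $M$, against (1).

## Asymptotic morphisms, fullness and two equivalence relations

Let $A$ and $B$ carry actions $\alpha$ and $\beta$ of $G$.

**Definition (asymptotic morphism).** An asymptotic morphism from $A$ to $B$ is a family $(\varphi_t)_{t\in[0,\infty)}$ of maps $\varphi_t:A\to B$ such that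

1. for each $a\in A$ the map $t\mapsto\varphi_t(a)$ is continuous and bounded;
2. for all $a,b\in A$ and $\lambda\in\mathbb C$, each of $\varphi_t(a+\lambda b)-\varphi_t(a)-\lambda\varphi_t(b)$, $\varphi_t(ab)-\varphi_t(a)\varphi_t(b)$ and $\varphi_t(a^*)-\varphi_t(a)^*$ tends to $0$ in norm as $t\to\infty$.

Our convention is that it is *equivariant* if $\varphi_t\circ\alpha_g=\beta_g\circ\varphi_t$ exactly, for all $g$ and $t$.

*Example.* Let $p\in B^G$ be a projection and $\varphi_t(\lambda)=\lambda\big(1+\tfrac1{1+t}\big)p$ for $\lambda\in\mathbb C$. No nonzero-$p$ map $\varphi_t$ is multiplicative, but $(\varphi_t)$ is an equivariant asymptotic morphism from $\mathbb C$ to $B$.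

**The targets.** In the problem, $B=K\otimes O_\infty\otimes D$, where $K$ is the algebra of compact operators on a separable infinite-dimensional Hilbert space and $D\ne0$ is a unital C\*-algebra with an arbitrary action $\delta$ of $G$. The action is $\beta=\mathrm{id}_K\otimes\gamma\otimes\delta$; our convention is that $K$ carries the trivial action.

**Definition (full).** An asymptotic morphism $\varphi$ from $A$ to $B$ is full if for every proper closed two-sided ideal $J$ of $B$ there is $a\in A$ such that $\mathrm{dist}(\varphi_t(a),J)$ does not tend to $0$ as $t\to\infty$.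

*Example.* Take $A=\mathbb C$ and $\varphi_t(\lambda)=\lambda\,e_{11}\otimes1\otimes1$. The projection $e_{11}\otimes1\otimes1$ generates $B$ as an ideal, so it lies in no proper $J$, and $\varphi$ is full. If $D=D_1\oplus D_2$ with $D_1,D_2\ne0$ invariant, then $\lambda\mapsto\lambda\,e_{11}\otimes1\otimes(1,0)$ is not full: it takes values in the proper ideal $K\otimes O_\infty\otimes D_1$.

**Definition (homotopy).** Let $C([0,1],B)$ carry the pointwise action. Full equivariant asymptotic morphisms $\varphi,\psi$ from $A$ to $B$ are equivariantly homotopic if there is an equivariant asymptotic morphism $(\Phi_t)$ from $A$ to $C([0,1],B)$ with $\mathrm{ev}_0\circ\Phi_t=\varphi_t$ and $\mathrm{ev}_1\circ\Phi_t=\psi_t$ for all $t$, such that $(\mathrm{ev}_s\circ\Phi_t)_t$ is full for every $s\in[0,1]$. When the fullness conditions are dropped throughout, we still speak of an equivariant homotopy, and call it a full homotopy when they are imposed.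

*Example.* Let $A=C([0,1])$ with trivial action and $p=e_{11}\otimes1\otimes1$. The maps $f\mapsto f(s)p$ form a full homotopy from $f\mapsto f(0)p$ to $f\mapsto f(1)p$.

**Definition (asymptotic unitary equivalence).** $\varphi$ and $\psi$ are equivariantly asymptotically unitarily equivalent if there is a continuous path $t\mapsto u_t$ of $\beta$-invariant unitaries in the unitization of $B$ such that $\|u_t\varphi_t(a)u_t^*-\psi_t(a)\|\to0$ for all $a\in A$.

*Example.* The asymptotic morphism $\lambda\mapsto\lambda(1+\frac1{1+t})p$ is equivalent to the constant one $\lambda\mapsto\lambda p$, with $u_t=1$.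

## Does homotopy force asymptotic unitary equivalence?

A homotopy moves one asymptotic morphism to the other through intermediate ones that may be very different from both. An asymptotic unitary equivalence says that the two endpoints are, in the limit, the same up to a change of coordinates. The following conjecture, posed in "Towards the classification of outer actions of finite groups on Kirchberg algebras" (http://www.math.ku.dk/~rordam/Kirchbergfest/Phillips.pdf), asserts that the first implies the second.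

**Conjecture.** Let $\alpha:G\to\mathrm{Aut}(A)$ be a pointwise outer action on a unital Kirchberg algebra. Let $\varphi$ and $\psi$ be equivariantly homotopic full equivariant asymptotic morphisms from $A$ to $B=K\otimes O_\infty\otimes D$. Then they are equivariantly asymptotically unitarily equivalent.

The conjecture is true. We prove the following.

**Theorem A.** Let $A$ be a unital simple separable nuclear C\*-algebra with an arbitrary action $\alpha$ of $G$. Let $B_0$ be any C\*-algebra with any action $\beta_0$ of $G$, and put $B=O_\infty\otimes B_0$, $\beta=\gamma\otimes\beta_0$. Let $\Phi=(\Phi_t)$ be an equivariant asymptotic morphism from $A$ to $C([0,1],B)$, and let $\varphi_t=\mathrm{ev}_0\circ\Phi_t$, $\psi_t=\mathrm{ev}_1\circ\Phi_t$. Then there is a continuous path $t\mapsto u_t$ of $\beta$-invariant unitaries in the unitization of $B$ with $\|u_t\varphi_t(a)u_t^*-\psi_t(a)\|\to0$ for all $a\in A$.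

The conjecture is the case where $A$ is a unital Kirchberg algebra, $\alpha$ is pointwise outer, $B_0=K\otimes D$, $\beta_0=\mathrm{id}_K\otimes\delta$ (after interchanging tensor factors), and all $\mathrm{ev}_s\circ\Phi$ are full. So the proof uses neither pointwise outerness of $\alpha$, nor fullness, nor pure infiniteness of $A$.

**Theorem B (converse).** Let $B=K\otimes O_\infty\otimes D$ be as in the problem. If equivariant asymptotic morphisms $\varphi,\psi$ from any C\*-algebra $A$ with $G$-action to $B$ are equivariantly asymptotically unitarily equivalent, then they are equivariantly homotopic. If $\varphi$ is full, the homotopy can be chosen full at every $s$. Hence, for $A$ as in Theorem A, homotopy and asymptotic unitary equivalence coincide.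

Notation for the whole lecture: $I=[0,1]$; $x_t\simeq y_t$ means $\|x_t-y_t\|\to0$ as $t\to\infty$; $x\approx_\epsilon y$ means $\|x-y\|\le\epsilon$; "ucp" means unital completely positive. All unitaries we build in the unitization of $B$ have the form $1+b$ with $b\in B$, so it does not matter how one reads "unitization" when $B$ is already unital.

## The case $A=\mathbb C$: straightening a path of projections

An asymptotic morphism from $\mathbb C$ is, up to $\simeq$, a path of projections, and nearby projections are unitarily equivalent by an explicit formula. This settles $A=\mathbb C$ for every $B$. We state it for the elements $\Phi_t(1)$ of a general unital $A$, because we need it again at the end.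

**Lemma 1.** Let $A$ be unital and let $\Phi$ be an equivariant asymptotic morphism from $A$ to $C(I,B)$, where $B$ is any C\*-algebra with an action $\beta$ of $G$. There are $T\ge0$, projections $q_{s,t}\in B^G$ and unitaries $U_{s,t}\in1+B^G$ ($s\in I$, $t\ge T$), both jointly norm-continuous in $(s,t)$, such that $\sup_s\|q_{s,t}-\Phi_t(1)(s)\|\to0$ and, with $p=q_{0,T}$,
$$U_{s,t}\,q_{s,t}\,U_{s,t}^*=p\qquad(s\in I,\ t\ge T).$$

*Proof.* **Step 1: projections.** This step replaces $\Phi_t(1)$ by honest projections. As $\alpha_g(1)=1$, equivariance gives $\Phi_t(1)\in C(I,B)^G$. Let $h_t$ be its self-adjoint part. Then $h_t\simeq\Phi_t(1)$ and $h_t^2-h_t\to0$. Choose $T$ with $\|h_t^2-h_t\|\le\frac3{16}$ for $t\ge T$. A point $x$ of the spectrum satisfies $x^2-x\ge-\frac3{16}$, that is, $(x-\frac14)(x-\frac34)\ge0$, so $\mathrm{sp}(h_t)\subset(-\infty,\frac14]\cup[\frac34,\infty)$. Let $f$ be continuous with $f=0$ on $(-\infty,\frac14]$ and $f=1$ on $[\frac34,\infty)$. Then $q_t=f(h_t)$ is a projection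 in $C(I,B)^G$ (note $f(0)=0$), it depends continuously on $t$, and $q_t\simeq h_t\simeq\Phi_t(1)$ because $x^2-x\to0$ uniformly on $\mathrm{sp}(h_t)$. Put $q_{s,t}=q_t(s)$.

**Step 2: nearby projections.** This step gives the formula that conjugates one projection to a nearby one. For projections $q,q'\in B^G$ with $\|q-q'\|<1$ let $x=q'q+(1-q')(1-q)\in1+B^G$. Then
$$x^*x=qq'q+(1-q)(1-q')(1-q)=1-q-q'+qq'+q'q=1-(q-q')^2 ,$$
and $xx^*$ is the same by exchanging $q$ and $q'$. So $x$ is invertible. The middle expression shows that $x^*x$ commutes with $q$, and $xq=q'q=q'x$. Put $w(q,q')=x|x|^{-1}$, a unitary in $1+B^G$. Then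
$$w(q,q')\,q\,w(q,q')^*=xq(x^*x)^{-1}x^*=q'x(x^*x)^{-1}x^*=q' .$$
Moreover $w(q,q)=1$, and $w$ depends continuously on $(q,q')$.

**Step 3: gluing.** This step assembles the local conjugations into one continuous family. By continuity choose $0=\sigma_0<\dots<\sigma_m=1$ with $\|q_{s,T}-q_{s',T}\|<1$ for $s,s'\in[\sigma_i,\sigma_{i+1}]$. Put $V_{0,T}=1$ and, inductively, $V_{s,T}=w(q_{\sigma_i,T},q_{s,T})V_{\sigma_i,T}$ for $s\in[\sigma_i,\sigma_{i+1}]$. Choose $T=\tau_0<\tau_1<\cdots\to\infty$ with $\sup_s\|q_{s,t}-q_{s,t'}\|<1$ for $t,t'\in[\tau_j,\tau_{j+1}]$, and put $V_{s,t}=w(q_{s,\tau_j},q_{s,t})V_{s,\tau_j}$ for $t\in[\tau_j,\tau_{j+1}]$. Because $w(q,q)=1$ the pieces fit, so $V_{s,t}$ is jointly continuous, and $V_{s,t}\,p\,V_{s,t}^*=q_{s,t}$ by induction. Take $U_{s,t}=V_{s,t}^*$. $\square$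

For $A=\mathbb C$, put $u_t=U_{1,t}^*U_{0,t}$ for $t\ge T$ and $u_t=u_T$ for $t<T$. Since $\varphi_t(\lambda)\simeq\lambda q_{0,t}$ and $\psi_t(\lambda)\simeq\lambda q_{1,t}$, we get $u_t\varphi_t(\lambda)u_t^*\simeq\lambda U_{1,t}^*pU_{1,t}=\lambda q_{1,t}\simeq\psi_t(\lambda)$.

## $A=C([0,1])$: small steps that add up to $1$

The case $A=\mathbb C$ suggests an approach for general $A$. Choose a fine partition $0=s_0<\dots<s_n=1$, so that $\varphi^{s_i}$ and $\varphi^{s_{i+1}}$ are close on a large finite set. Conjugate each to the next by a unitary with a much smaller error, and multiply the $n$ unitaries.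

The approach stops at the phrase "with a much smaller error". Closeness on a finite set need not be improvable by a unitary. Take $A=C([0,1])$, $p=e_{11}\otimes1\otimes1$, $\varphi^s(f)=f(s)p$ and $f(x)=x$. For every unitary $u$,
$$\|u\varphi^s(f)u^*-\varphi^{s'}(f)\|=\|s\,upu^*-s'p\|\ \ge\ |s-s'| ,$$
because the two terms have norms $s$ and $s'$. So $n$ steps of length $1/n$ leave $n$ errors of size $1/n$, which sum to $1$. Nothing cleverer can help here: $\varphi^0(f)=0$ and $\varphi^1(f)=p\ne0$, so $\varphi^0$ and $\varphi^1$ are not asymptotically unitarily equivalent, although they are homotopic through the full maps $\varphi^s$.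

So simplicity of $A$ cannot simply be dropped from Theorem A. A proof must both avoid adding up errors and find a place where simplicity enters.

## A cyclic shift, and what it leaves to be removed

Errors in *different diagonal blocks* do not add up. Suppose for a moment that $\varphi^s:A\to C$ ($s\in I$) is a point-norm continuous path of honest $*$-homomorphisms, that $F\subset A$ is finite, and that $\|\varphi^s(a)-\varphi^{s'}(a)\|\le\epsilon$ for $a\in F$ and $|s-s'|\le1/n$. Put $\theta=\mathrm{diag}(\varphi^{1/n},\varphi^{2/n},\dots,\varphi^1)$, and let $Z$ be the cyclic permutation matrix $e_0\to e_1\to\dots\to e_n\to e_0$. Then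
$$Z\,\mathrm{diag}(\varphi^0,\theta)\,Z^*=\mathrm{diag}(\varphi^1,\varphi^0,\varphi^{1/n},\dots,\varphi^{(n-1)/n}),$$
which on $F$ is within $\epsilon$ (not $n\epsilon$) of $\mathrm{diag}(\varphi^1,\theta)$: compare block by block. For $n=2$ one compares $\mathrm{diag}(\varphi^1,\varphi^0,\varphi^{1/2})$ with $\mathrm{diag}(\varphi^1,\varphi^{1/2},\varphi^1)$. The matrix $Z$ has scalar entries, so it is automatically $G$-invariant.

This works for every $A$, even $C([0,1])$. What is left is to remove $\theta$, and this is where simplicity enters. We shall show that when $A$ is simple and nuclear, *every* homomorphism is, in the limit $t\to\infty$, a corner of any given unital one: there is $z$ with $\varphi(a)z=z\psi(a)$ and $z^*z=\psi(1)$ ("domination"). For $C([0,1])$ this fails: with $\varphi(f)=f(0)1$, $\psi(f)=f(1)1$ and $f(x)=x$ the relation reads $0=z$.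

The proof of Theorem A thus has these parts.

* Enough room: invariant isometries that asymptotically commute with everything in sight (Lemmas 3 and 4).
* Domination (Lemma 5), built from excision of states (Lemma 2).
* Cancellation, formal once domination is known: from $\varphi\oplus\varphi\sim\psi\oplus\varphi$ conclude $\varphi\sim\psi$ (Lemma 6).
* The cyclic shift, with $\theta$ packed inside one extra copy of $\varphi^0$, and with $n$ growing continuously as $t\to\infty$ (Lemma 7).

## Excision of a ucp map into matrices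

We want to write a ucp map $\rho:A\to M_n$ approximately as compression by elements of $A$ itself. The following textbook facts are used.

* *Kadison transitivity*: if $\pi$ is irreducible on $H$ and $\xi\ne0$, then $\pi(A)\xi=H$.
* For a pure state $f$ with $L=\{a:f(a^*a)=0\}$ one has $\ker f=L+L^*$.
* *Glimm's theorem* (Dixmier, *C\*-algebras*, 11.2.4), in this form: if a unital C\*-algebra is simple and has an irreducible representation whose image contains no nonzero compact operator, its pure states are weak\*-dense in its states.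

**Lemma 2.** Let $A$ be a unital simple infinite-dimensional C\*-algebra, $\rho:A\to M_n$ ucp, $F\subset A$ finite, $\epsilon>0$. There are $m$ and $y_{i,l}\in A$ ($i\le n$, $l\le m$) with
$$\Big\|\sum_l y_{i,l}^*\,a\,y_{j,l}-\rho(a)_{ij}1\Big\|<\epsilon\qquad(a\in F,\ i,j\le n).$$
If $A$ is purely infinite, one can take $m=1$.

*Proof.* **Step 1: from $\rho$ to a pure state.** The aim is a pure state $f$ of $A$ and $b_i\in A$ with $f(b_i^*ab_j)$ close to $\rho(a)_{ij}$. For $[a_{ij}]\in M_n(A)$ put
$$\tau([a_{ij}])=\frac1n\sum_{i,j}\rho(a_{ij})_{ij}=\frac1n\big\langle[\rho(a_{ij})]\zeta,\zeta\big\rangle,\qquad\zeta=\sum_ie_i\otimes e_i .$$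
Complete positivity of $\rho$ makes $\tau$ positive, and $\tau(1)=1$. So $\tau$ is a state, with $\tau(a\otimes e_{ij})=\rho(a)_{ij}/n$. The algebra $M_n(A)$ is simple, unital and infinite-dimensional, so its irreducible representations are faithful. The elements sent to compact operators form a closed ideal; if it were nonzero it would contain $1$, the representation space would be finite-dimensional, and so would $M_n(A)$. Hence Glimm's theorem applies, and there is a pure state $\tau'$ of $M_n(A)$ with $|n\tau'(a\otimes e_{ij})-\rho(a)_{ij}|<\epsilon/3$ for $a\in F$ and all $i,j$.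

The GNS representation of $\tau'$ is irreducible, hence equivalent to $\pi\otimes\mathrm{id}$ on $H\otimes\mathbb C^n$ with $\pi$ an irreducible representation of $A$ on $H$. Write the cyclic vector as $n^{-1/2}\sum_i\eta_i\otimes e_i$. Then $n\tau'(a\otimes e_{ij})=\langle\pi(a)\eta_j,\eta_i\rangle$. Pick a unit vector $\xi\in H$ and, by Kadison transitivity, $b_i\in A$ with $\pi(b_i)\xi=\eta_i$. With the pure state $f=\langle\pi(\cdot)\xi,\xi\rangle$ we get
$$|f(b_i^*ab_j)-\rho(a)_{ij}|<\epsilon/3\qquad(a\in F).$$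
Put $X=\{b_i^*ab_j:a\in F,\ i,j\le n\}$ and $R=1+\max_X\|x\|$, and let $0<\delta<1$ satisfy $(4R+1)\delta<\epsilon/3$.

**Step 2: excising $f$** (Akemann–Anderson–Pedersen). The aim is a positive $e$ of norm $1$ on which $f$ becomes multiplication by scalars. Let $(h_\lambda)$ be an approximate unit of the C\*-algebra $L\cap L^*$ with $0\le h_\lambda\le1$, and $e_\lambda=1-h_\lambda$. For $a\in L$ we have $a^*a\in L\cap L^*$, so $\|ae_\lambda\|^2=\|e_\lambda a^*ae_\lambda\|\to0$. Thus $e_\lambda ye_\lambda\to0$ for $y\in L$, by adjoints for $y\in L^*$, and so for all $y\in L+L^*=\ker f$. Apply this to $y=x-f(x)1$: $\|e_\lambda xe_\lambda-f(x)e_\lambda^2\|\to0$ for every $x\in A$. Also $f(h_\lambda)=0$ by Cauchy–Schwarz, so $f(e_\lambda)=1$ and $\|e_\lambda\|=1$. Fix $e=e_\lambda$ with $\|exe-f(x)e^2\|\le\delta$ for $x\in X$.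

**Step 3: spreading $e$ over the unit.** The aim is a column $x=(x_l)$ over $A$ with $x^*x=1$ and $(e\otimes1)x$ close to $x$. Let $k$ be continuous with $0\le k\le1$, $k=0$ on $[0,1-\delta]$, $k(1)=1$, and let $c=k(e)$. As $\|e\|=1$ and $e\ge0$ we have $1\in\mathrm{sp}(e)$, so $c\ne0$. By functional calculus
$$c^{1/2}(1-e)^2c^{1/2}\le\delta^2c.\tag{2}$$
Suppose we have $x_1',\dots,x_m'\in A$ with $\sum_lx_l'^*cx_l'=1$. Put $x_l=c^{1/2}x_l'$. Then $x^*x=1$, and by (2)
$$\|((1-e)\otimes1)x\|^2=\Big\|\sum_lx_l'^*c^{1/2}(1-e)^2c^{1/2}x_l'\Big\|\le\delta^2 .$$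
It remains to find the $x_l'$.

In general, simplicity gives a finite sum $1=\sum_la_lcd_l$. From $(a_l^*-d_l)^*c(a_l^*-d_l)\ge0$ we get $a_lcd_l+d_l^*ca_l^*\le a_lca_l^*+d_l^*cd_l$, so
$$1=\tfrac12\sum_l(a_lcd_l+d_l^*ca_l^*)\ \le\ h:=\tfrac12\sum_l(a_lca_l^*+d_l^*cd_l).$$
Thus $h$ is invertible, and the elements $2^{-1/2}a_l^*h^{-1/2}$ and $2^{-1/2}d_lh^{-1/2}$, listed as $x_1',\dots,x_m'$, satisfy $\sum_lx_l'^*cx_l'=h^{-1/2}hh^{-1/2}=1$.

If $A$ is purely infinite, there are $x_0,y_0$ with $x_0cy_0=1$. Then $1=y_0^*cx_0^*x_0cy_0\le\|x_0\|^2y_0^*c^2y_0\le\|x_0\|^2y_0^*cy_0$ as $0\le c\le1$. So $y_0^*cy_0$ is invertible, and $x_1'=y_0(y_0^*cy_0)^{-1/2}$ works alone, with $m=1$.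

**Step 4: conclusion.** Since $x^*x=1$ and $\|(e\otimes1)x-x\|\le\delta$, for $y\in X$
$$\sum_lx_l^*yx_l\ \approx_{2\delta R}\ \sum_lx_l^*eyex_l\ \approx_\delta\ f(y)\sum_lx_l^*e^2x_l\ \approx_{2\delta R}\ f(y)1 .$$
Taking $y=b_i^*ab_j$ and $y_{i,l}=b_ix_l$, the total error is at most $(4R+1)\delta+\epsilon/3<\epsilon$. $\square$

## Asymptotically central isometries in $O_\infty$ that $\gamma$ moves to orthogonal ones

We use nuclearity in this form: for a unital nuclear algebra, the identity is a point-norm limit of maps $\sigma\rho$ with $\rho:A\to M_n$ and $\sigma:M_n\to A$ ucp. If $\sigma:M_n\to A$ is completely positive, then $[\sigma(e_{ij})]\in M_n(A)$ is positive, because $[e_{ij}]\ge0$. Hence it equals $c^*c$ for some $c=[c_{ki}]\in M_n(A)$: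
$$\sigma(e_{ij})=\sum_kc_{ki}^*c_{kj}.\tag{3}$$

**Lemma 3.** There are norm-continuous $S_j:[0,\infty)\to O_\infty$ ($j\in\mathbb N$) with $\|S_j(t)\|\le4$ such that, as $t\to\infty$, $\|[S_j(t),x]\|\to0$ for all $x\in O_\infty$, and $\|\gamma_g(S_i(t))^*\gamma_h(S_j(t))-\delta_{ij}\delta_{gh}1\|\to0$ for all $i,j,g,h$.

*Proof.* **Step 1: compressing back to $a$.** Given finite $F\subset O_\infty$, $\epsilon>0$ and $N$, we find $z_1,\dots,z_N\in O_\infty$ with
$$\|z_r^*\,a\,\gamma_g(z_s)-\delta_{rs}\delta_{g1}a\|<\epsilon\qquad(a\in F,\ g\in G,\ r,s\le N).\tag{4}$$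
Choose ucp maps $\rho:O_\infty\to M_n$, $\sigma:M_n\to O_\infty$ with $\|\sigma\rho(a)-a\|<\epsilon/2$ on $F$, take $c$ as in (3), put $\kappa=1+\sum_{k,j}\|c_{kj}\|$, and let $\eta>0$ with $\eta\kappa^2<\epsilon/2$. Apply Lemma 2 with $m=1$ to the ucp map $a\mapsto\rho(a)\otimes1_n\otimes1_N$. It gives $y_{i,k,r}\in O_\infty$ ($i,k\le n$, $r\le N$) with
$$y_{i,k,r}^*\,a\,y_{j,l,s}\approx_\eta\rho(a)_{ij}\delta_{kl}\delta_{rs}1\qquad(a\in F).$$
Now replace every $y_{i,k,r}$ by $y_{i,k,r}s_{M,1}$. The displayed relation persists, since $s_{M,1}^*(\lambda1)s_{M,1}=\lambda1$. For $g\ne1$,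
$$(y_{i,k,r}s_{M,1})^*a\gamma_g(y_{j,l,s}s_{M,1})=s_{M,1}^*\big(y_{i,k,r}^*a\gamma_g(y_{j,l,s})\big)s_{M,g},$$
which by (1) has norm less than $\eta$ for $M$ large; finitely many conditions are involved, so one $M$ serves all. Write $y_{i,k,r}$ again for the new elements and put $z_r=\sum_{j,k}y_{j,k,r}c_{kj}$. Then, with error at most $\eta\kappa^2$,
$$z_r^*az_s=\sum_{i,k,j,l}c_{ki}^*\,y_{i,k,r}^*ay_{j,l,s}\,c_{lj}\approx\delta_{rs}\sum_{i,j}\rho(a)_{ij}\sum_kc_{ki}^*c_{kj}=\delta_{rs}\sigma\rho(a),$$
and $\sigma\rho(a)\approx_{\epsilon/2}a$. Likewise $\|z_r^*a\gamma_g(z_s)\|\le\eta\kappa^2<\epsilon$ for $g\ne1$. This is (4).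

**Step 2: approximate commutation and induction.** The aim is a sequence of finite families, each approximately commuting with the earlier ones. If $\|z^*bz-b\|\le\epsilon'$ for $b\in\{1,a,a^*,a^*a\}$, then
$$(az-za)^*(az-za)=z^*a^*az-z^*a^*za-a^*z^*az+a^*z^*za$$
has norm at most $\epsilon'(1+\|a\|)^2$: replacing $z^*bz$ by $b$ throughout gives $a^*a-a^*a-a^*a+a^*a=0$. So in Step 1 the $z_r$ can also be made to commute approximately with any prescribed finite set. Let $(x_n)$ be dense in $O_\infty$. Choose inductively $z^{(n)}_1,\dots,z^{(n)}_{2n}$ such that, for all $g,h\in G$ and $i,j\le2n$,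
$$\|\gamma_g(z^{(n)}_i)^*\gamma_h(z_j^{(n)})-\delta_{ij}\delta_{gh}\|<\tfrac1n,\qquad\|[\gamma_g(z^{(n)}_i),b]\|<\tfrac1n\quad(b\in K_n),$$
where $K_n$ is a finite, $G$-invariant, self-adjoint set containing $x_1,\dots,x_n$ and, for $n\ge2$, all $\gamma_g(z^{(n-1)}_i)$. For the first relation use (4) with $a=1$ and $\gamma_g(z_i)^*\gamma_h(z_j)=\gamma_g\big(z_i^*\gamma_{g^{-1}h}(z_j)\big)$. For the second use $[\gamma_g(z),b]=\gamma_g([z,\gamma_{g^{-1}}(b)])$ and the $G$-invariance of $K_n$. Since $K_n$ is self-adjoint, $\gamma_g(z_i^{(n)})^*$ commutes with $K_n$ up to $1/n$ as well. Note $\|z_i^{(n)}\|\le\sqrt2$.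

**Step 3: interpolation.** The aim is to pass continuously from the $n$-th family to the $(n+1)$-st. A direct rotation from $z_j^{(n)}$ to $z_j^{(n+1)}$ would need their ranges to be orthogonal, which we do not know. So we rotate through an intermediate element orthogonal to both. For $j\le n$ let
$$X_j=z^{(n)}_{n+j}\,z^{(n+1)}_{n+1+j},\qquad\|X_j\|\le2 .$$
On the first half of $[n,n+1]$ let $S_j=\cos\theta\,z_j^{(n)}+\sin\theta\,X_j$, on the second half $S_j=\cos\theta'\,X_j+\sin\theta'\,z_j^{(n+1)}$, with $\theta,\theta'$ running linearly from $0$ to $\pi/2$. This defines $S_j$ on $[j,\infty)$; put $S_j(t)=S_j(j)$ for $t<j$. Then $S_j$ is continuous, with norm at most $2+\sqrt2<4$. For $i,j\le n$ we check: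

* $\gamma_g(X_i)^*\gamma_h(X_j)\approx_{3/n}\delta_{ij}\delta_{gh}1$. The inner product $\gamma_g(z^{(n)}_{n+i})^*\gamma_h(z^{(n)}_{n+j})$ is $\delta_{ij}\delta_{gh}$ up to $1/n$, multiplied by two factors of norm $\le\sqrt2$; what remains is $\delta_{ij}\delta_{gh}\gamma_g(z^{(n+1)}_{n+1+i})^*\gamma_h(z^{(n+1)}_{n+1+j})$, with error at most $1/(n+1)$.
* $\gamma_g(z_i^{(n)})^*\gamma_h(X_j)\approx_{3/n}0$, because $i\ne n+j$.
* $\gamma_g(z_i^{(n+1)})^*\gamma_h(X_j)\approx\gamma_h(z^{(n)}_{n+j})\,\gamma_g(z_i^{(n+1)})^*\gamma_h(z_{n+1+j}^{(n+1)})\approx0$ with total error at most $2\sqrt2/(n+1)\le3/n$. First commute $\gamma_g(z_i^{(n+1)})^*$ past $\gamma_h(z^{(n)}_{n+j})\in K_{n+1}$, then use $i\ne n+1+j$.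

Together with $\cos^2+\sin^2=1$ this gives $\|\gamma_g(S_i(t))^*\gamma_h(S_j(t))-\delta_{ij}\delta_{gh}1\|\le6/n$ on $[n,n+1]$. Also $\|[X_j,x_m]\|\le\sqrt2/n+\sqrt2/(n+1)\le3/n$ for $m\le n$, so $\|[S_j(t),x_m]\|\le4/n$ there. As $(x_m)$ is dense and $S_j$ is bounded, the lemma follows. $\square$

## Bounded paths modulo paths tending to zero

From now on $B=O_\infty\otimes B_0$ is as in Theorem A, $0\ne p\in B^G$ is a projection, and $C=pBp$, with unit $p$ and the action $\beta$. To argue with exact identities we pass to a quotient where "$\simeq$" becomes equality.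

**Definition.** For $\Lambda\in\{pt,I\}$ put
$$E_\Lambda=C_b([0,\infty),C(\Lambda,C))/C_0([0,\infty),C(\Lambda,C)),\qquad E=E_{pt}\subset E_\Lambda ,$$
the inclusion being given by functions constant in $\lambda\in\Lambda$; $G$ acts pointwise through $\beta$, and we write $\beta_g$ for this action too. The unit $1$ is the class of the constant path $p$.

*Example.* The path $t\mapsto e^{it}p$ represents a unitary of $E^G$, and $t\mapsto(1+t)^{-1}p$ represents $0$.

The norm of a class is $\limsup_t\|x(t)\|$. By averaging over $G$, elements of $E_\Lambda^G$ lift to $C_b([0,\infty),C(\Lambda,C)^G)$. If $\|x\|<R$, a lift can be chosen with $\|x(t)\|\le R$ for all $t$: replace $x(t)$ by $\min(1,R/\|x(t)\|)\,x(t)$, which changes nothing for large $t$. An equivariant asymptotic morphism $A\to C(\Lambda,C)$ induces an equivariant $*$-homomorphism $A\to E_\Lambda$.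

The next lemma moves the $S_j$ of Lemma 3 into the corner $C$. The quantitative form is needed for the cyclic shift, where the number of isometries grows with $t$.

**Lemma 4.** Let $y_1,y_2,\dots\in C_b([0,\infty),C(\Lambda,C))$, let $N_1\le N_2\le\cdots$ be positive integers, and let $\kappa_k>0$. There are bounded continuous $s_i:[0,\infty)\to C$ such that for all $k\ge1$, $t\in[k,k+1]$, $i,j\le N_k$, $m\le k$, $g,h\in G$:
$$\|\beta_g(s_i(t))^*\beta_h(s_j(t))-\delta_{ij}\delta_{gh}p\|\le\kappa_k,\qquad\|[\beta_g(s_i(t)),y_m(t)]\|\le\kappa_k .$$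
With $t_i(t)=|G|^{-1/2}\sum_g\beta_g(s_i(t))\in C^G$ we have, in the same range, $\|t_i(t)^*t_j(t)-\delta_{ij}p\|\le|G|\kappa_k$ and $\|[t_i(t),y_m(t)]\|\le|G|\kappa_k$.

In particular, for every separable self-adjoint subset $Y\subset E_\Lambda$ there are $s_i\in E$ ($i\in\mathbb N$) such that all $\beta_g(s_i)$ commute with $Y$ and $\beta_g(s_i)^*\beta_h(s_j)=\delta_{ij}\delta_{gh}1$; and there are isometries $t_i\in E^G$ with mutually orthogonal ranges which, together with their adjoints, commute with $Y$.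

*Proof.* View $S_i(r)\otimes1$ as a multiplier of $B=O_\infty\otimes B_0$. For $b\in B$ we have $[S_i(r)\otimes1,b]\to0$ as $r\to\infty$: this is clear for elementary tensors, and $S_i$ is bounded. For the same reason the convergence is uniform for $b$ in compact sets. The set
$$Q_k=\{p\}\cup\{\beta_g(y_m(t)(\lambda)):g\in G,\ m\le k,\ t\in[k,k+1],\ \lambda\in\Lambda\}$$
is compact. Choose $r_1\le r_2\le\cdots\to\infty$ such that for all $r\ge r_k$, $i,j\le N_k$, $g,h\in G$,
$$\|\gamma_g(S_i(r))^*\gamma_h(S_j(r))-\delta_{ij}\delta_{gh}\|\le\tfrac{\kappa_k}5,\qquad\sup_{b\in Q_k}\|[S_i(r)\otimes1,b]\|\le\tfrac{\kappa_k}5 .$$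
Let $r(t)$ be piecewise linear with $r(k)=r_k$ and constant on $[0,1]$, so $r(t)\ge r_k$ on $[k,k+1]$. Put $s_i(t)=p(S_i(r(t))\otimes1)p$.

First estimate: writing $S_i$ for $S_i(r(t))$,
$$\beta_g(s_i)^*\beta_h(s_j)=p(\gamma_g(S_i)^*\gamma_h(S_j)\otimes1)p+p(\gamma_g(S_i)^*\otimes1)[p,\gamma_h(S_j)\otimes1]p ,$$
and $[p,\gamma_h(S_j)\otimes1]=\beta_h([p,S_j\otimes1])$ has norm at most $\kappa_k/5$. As $\|S_i\|\le4$, the total error is at most $\kappa_k$. Second estimate: for $y\in C$ we have $[s_i,y]=p[S_i\otimes1,y]p$, and $\|[\beta_g(s_i),y]\|=\|[s_i,\beta_{g^{-1}}(y)]\|$.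

For the $t_i$: $t_i^*t_j=|G|^{-1}\sum_{g,h}\beta_g(s_i)^*\beta_h(s_j)$ differs from $\delta_{ij}p$ by at most $|G|^{-1}|G|^2\kappa_k$, and $\|[t_i,y_m]\|\le|G|^{-1/2}|G|\kappa_k$.

For the last part, take lifts $(y_m)$ of a dense sequence in $Y$, $N_k=k$, $\kappa_k=1/k$, and pass to classes. Adjoints commute with $Y$ because $Y=Y^*$. $\square$

## Domination: a unital homomorphism contains every other one

**Lemma 5.** Let $A$ be as in Theorem A, and let $\varphi,\psi:A\to E_\Lambda$ be equivariant $*$-homomorphisms with $\varphi$ unital. There is $z\in E_\Lambda^G$ with $z^*z=\psi(1)$ and $\varphi(a)z=z\psi(a)$ for all $a\in A$. Consequently $e=zz^*$ is a projection in $E_\Lambda^G$ commuting with $\varphi(A)$, and $\varphi(a)e=z\psi(a)z^*$.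

*Proof.* **Step 1: approximate and not invariant.** For $F\subset A$ finite and $\epsilon>0$ we find $z\in E_\Lambda$ with $\|z^*\varphi(a)z-\psi(a)\|<\epsilon$ on $F$.

*If $\dim A<\infty$*, then $A=M_d$, and we can do it by hand and exactly. Let $t_1,\dots,t_d\in E^G$ be isometries with orthogonal ranges commuting, with their adjoints, with $\varphi(A)$ (Lemma 4). Put $w=\sum_kt_k\varphi(e_{1k})\psi(e_{11})$ and $z=\sum_i\varphi(e_{i1})\,w\,\psi(e_{1i})$. Then
$$w^*w=\psi(e_{11})\sum_k\varphi(e_{k1})\varphi(e_{1k})\psi(e_{11})=\psi(e_{11})\varphi(1)\psi(e_{11})=\psi(e_{11}),\qquad\varphi(e_{11})w=w,$$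
and $z^*\varphi(e_{ij})z=\psi(e_{i1})\,w^*\varphi(e_{11})w\,\psi(e_{1j})=\psi(e_{ij})$ for all $i,j$.

*If $\dim A=\infty$*, nuclearity replaces matrix units and excision replaces the partial isometries $\varphi(e_{1k})$. Choose ucp maps $\rho:A\to M_n$, $\sigma:M_n\to A$ with $\|\sigma\rho(a)-a\|<\epsilon/2$ on $F$. As in (3), write $\psi\sigma(e_{ij})=\sum_kc_{ki}^*c_{kj}$ with $c\in M_n(E_\Lambda)$. Let $\kappa=\sum_{k,j}\|c_{kj}\|$ and choose $\eta>0$ with $\eta\kappa^2<\epsilon/2$. Take $y_{i,l}\in A$ from Lemma 2 for $\rho,F,\eta$, and isometries $t_{k,l}\in E^G$ with orthogonal ranges which, with their adjoints, commute with $\varphi(A)$. Put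
$$z=\sum_{k,l}t_{k,l}\sum_j\varphi(y_{j,l})c_{kj}.$$
Since $t_{k,l}^*\varphi(a)t_{k',l'}=\delta_{kk'}\delta_{ll'}\varphi(a)$ and $\varphi(1)=1$, for $a\in F$
$$z^*\varphi(a)z=\sum_{k,i,j}c_{ki}^*\,\varphi\Big(\sum_ly_{i,l}^*ay_{j,l}\Big)c_{kj}\approx_{\eta\kappa^2}\sum_{i,j}\rho(a)_{ij}\sum_kc_{ki}^*c_{kj}=\psi\sigma\rho(a)\approx\psi(a),$$
with total error less than $\epsilon$.

**Step 2: invariance.** Averaging $z$ directly would create cross terms $\beta_g(z)^*\varphi(a)\beta_h(z)$ over which we have no control; the isometries coming from the regular representation kill them. Let $F$ be $G$-invariant and $z$ as in Step 1. Take $s\in E$ from Lemma 4 with all $\beta_g(s)$ commuting with $\varphi(A)$ and $\beta_g(s)^*\beta_h(s)=\delta_{gh}1$. Put $z'=|G|^{-1/2}\sum_g\beta_g(s)\beta_g(z)\in E_\Lambda^G$. For $a\in F$,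
$$z'^*\varphi(a)z'=\tfrac1{|G|}\sum_g\beta_g(z)^*\varphi(a)\beta_g(z)=\tfrac1{|G|}\sum_g\beta_g\big(z^*\varphi(\alpha_{g^{-1}}(a))z\big)\approx_\epsilon\tfrac1{|G|}\sum_g\beta_g\psi(\alpha_{g^{-1}}(a))=\psi(a).$$

**Step 3: patching.** The aim is one $z$ that works exactly for all $a$. Let $F_1\subset F_2\subset\cdots$ be finite $G$-invariant sets with dense union and $1\in F_1$. By Step 2 choose $z_n\in E_\Lambda^G$ with $\|z_n^*\varphi(a)z_n-\psi(a)\|<1/n$ on $F_n$. Taking $a=1$ gives $\|z_n\|^2\le2$. Let $t_1,t_2\in E^G$ be isometries with orthogonal ranges commuting with $\varphi(A)$. Lift: $z_n(t)\in C(\Lambda,C)^G$ with $\|z_n(t)\|\le2$, $t_i(t)\in C^G$, and bounded continuous $\varphi_t(a),\psi_t(a)$ for $a\in\bigcup F_n$. Choose $T_1<T_2<\cdots\to\infty$ such that for $t\ge T_n$, $a\in F_n$, $i,j\in\{1,2\}$,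
$$\|t_i(t)^*\varphi_t(a)t_j(t)-\delta_{ij}\varphi_t(a)\|<\tfrac1n,\qquad\|z_n(t)^*\varphi_t(a)z_n(t)-\psi_t(a)\|<\tfrac2n .$$
Let $[n]\in\{1,2\}$ have the parity of $n$. On $[T_{n+1},T_{n+2}]$ let
$$z(t)=\cos\theta\,t_{[n]}(t)z_n(t)+\sin\theta\,t_{[n+1]}(t)z_{n+1}(t),$$
with $\theta$ running linearly from $0$ to $\pi/2$, and let $z$ be constant on $[0,T_2]$. At $T_{n+2}$ both sides give $t_{[n+1]}z_{n+1}$, so $z$ is continuous; it is bounded. For $a\in F_n$ and $t\in[T_{n+1},T_{n+2}]$, expand $z(t)^*\varphi_t(a)z(t)$: the two diagonal terms give $\cos^2\theta\,\psi_t(a)+\sin^2\theta\,\psi_t(a)$ with error at most $\frac4n+\frac2n$, and the cross terms contribute at most $2\cos\theta\sin\theta\cdot\frac4n\le\frac4n$. So $\|z(t)^*\varphi_t(a)z(t)-\psi_t(a)\|\le\frac{10}n$, and the class $z\in E_\Lambda^G$ satisfies $z^*\varphi(a)z=\psi(a)$ on $\bigcup F_n$, hence on $A$.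

**Step 4: intertwining.** From compression we get intertwining by a square. First, $z^*z=z^*\varphi(1)z=\psi(1)$. Then
$$(\varphi(a)z-z\psi(a))^*(\varphi(a)z-z\psi(a))=\psi(a^*a)-\psi(a^*)\psi(a)-\psi(a)^*\psi(a)+\psi(a)^*\psi(1)\psi(a)=0.$$
So $\varphi(a)z=z\psi(a)$. As $z^*z$ is a projection, so is $e=zz^*$, and $\varphi(a)e=z\psi(a)z^*$. Taking adjoints, $e\varphi(a^*)=z\psi(a^*)z^*=\varphi(a^*)e$, so $e$ commutes with $\varphi(A)$. $\square$

## The semigroup of homomorphisms into $E$, and cancellation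

For equivariant $*$-homomorphisms $\varphi,\psi:A\to E$, not necessarily unital, write $\varphi\approx\psi$ if there is $v\in E^G$ with $v^*v=\varphi(1)$, $vv^*=\psi(1)$ and $v\varphi(\cdot)v^*=\psi$; we say that $v$ implements $\varphi\approx\psi$. This is an equivalence relation: use $\varphi(1)$, $v^*$ and products. Fix isometries $t_1,t_2\in E^G$ with $t_1^*t_2=0$ and put $\varphi\oplus\psi=t_1\varphi t_1^*+t_2\psi t_2^*$.

* The class of $\varphi\oplus\psi$ depends only on the classes: if $v$ implements $\varphi\approx\varphi'$ and $w$ implements $\psi\approx\psi'$, then $t_1vt_1^*+t_2wt_2^*$ implements $\varphi\oplus\psi\approx\varphi'\oplus\psi'$.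
* The sum is commutative and associative on classes. If $(r_i)$ and $(r_i')$ are finite families of isometries in $E^G$, each with mutually orthogonal ranges, then $\sum_ir_i'\varphi_i(1)r_i^*$ implements $\sum_ir_i\varphi_ir_i^*\approx\sum_ir_i'\varphi_ir_i'^*$. Apply this to $(t_1,t_2)$ and $(t_2,t_1)$, and to $(t_1t_1,t_1t_2,t_2)$ and $(t_1,t_2t_1,t_2t_2)$.
* If $\varphi(1)\psi(1)=0$, then $t_1\varphi(1)+t_2\psi(1)$ implements $\varphi+\psi\approx\varphi\oplus\psi$.

So the classes form a commutative semigroup under $[\varphi]+[\psi]=[\varphi\oplus\psi]$. Lemma 5 with $\Lambda=pt$ says: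
$$\text{if }\varphi\text{ is unital and }\psi\text{ is arbitrary, then }[\varphi]=[\psi]+[\chi]\text{ for some }\chi.\tag{5}$$
Indeed $\varphi=\varphi(\cdot)e+\varphi(\cdot)(1-e)$ is a sum of two homomorphisms with orthogonal units, $z$ implements $\psi\approx\varphi(\cdot)e$, and we take $\chi=\varphi(\cdot)(1-e)$.

**Lemma 6.** Let $A$ be as in Theorem A. If $\varphi,\psi:A\to E$ are unital equivariant $*$-homomorphisms and $[\varphi]+[\varphi]=[\psi]+[\varphi]$, then there is a unitary $v\in E^G$ with $v\varphi(a)v^*=\psi(a)$ for all $a$.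

*Proof.* By (5), with $\varphi\oplus\varphi$ as the arbitrary homomorphism, choose $\chi$ with $[\varphi]=2[\varphi]+[\chi]$ and put $o=[\varphi]+[\chi]$. Then $[\varphi]+o=[\varphi]$. By (5) again choose $\chi'$ with $[\psi]=[\varphi]+[\chi']$. Then $[\psi]+o=[\varphi]+o+[\chi']=[\varphi]+[\chi']=[\psi]$. So $o$ acts as a zero on both classes. Adding $[\chi]$ to the hypothesis gives $[\varphi]+o=[\psi]+o$, that is, $[\varphi]=[\psi]$. As both are unital, the implementing $v$ satisfies $v^*v=1=vv^*$. $\square$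

## The cyclic shift inside $\varphi\oplus\varphi$

**Lemma 7.** Let $A$ be as in Theorem A. Let $\Phi$ be an equivariant asymptotic morphism from $A$ to $C(I,C)$ inducing a unital homomorphism $\Phi:A\to E_I$. Write $\varphi_t^s(a)=\Phi_t(a)(s)$, and let $\varphi,\psi:A\to E$ be induced by $(\varphi_t^0)$ and $(\varphi_t^1)$. Then there is a unitary $u\in M_2(E^G)$ with $u\,\mathrm{diag}(\varphi(a),\varphi(a))\,u^*=\mathrm{diag}(\psi(a),\varphi(a))$ for all $a\in A$. Hence $[\varphi]+[\varphi]=[\psi]+[\varphi]$.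

*Proof.* **Step 1: all $\varphi^s$ as corners of $\varphi^0$.** This makes room for the auxiliary sum $\theta$ inside the second copy of $\varphi^0$. Apply Lemma 5 with $\Lambda=I$ to the unital homomorphism $\varphi:A\to E\subset E_I$ and to $\Phi$. There is $z\in E_I^G$ with $z^*z=1$ and $\varphi(a)z=z\Phi(a)$. Lift it to $z_s(t)\in C^G$, jointly continuous in $(s,t)$, with $\|z_s(t)\|\le2$. As $t\to\infty$,
$$d_t(a)=\sup_s\|\varphi_t^0(a)z_s(t)-z_s(t)\varphi_t^s(a)\|\to0,\qquad d_t'=\sup_s\|z_s(t)^*z_s(t)-p\|\to0.$$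

**Step 2: mesh and isometries.** We fix how fine the partition must be at time $t$, and then isometries good enough for that many blocks. Let $a_1,a_2,\dots$ be dense in $A_{sa}$ and $F_k=\{a_1,\dots,a_k\}$. By uniform continuity on $[k,k+1]\times I$ choose integers $1\le n_1<n_2<\cdots$ with
$$\|\varphi_t^s(a)-\varphi_t^{s'}(a)\|\le\tfrac1k\qquad\text{for }a\in F_k,\ t\in[k,k+1],\ |s-s'|\le\tfrac1{n_k}.$$
Let $N_k=n_{k+1}$ and $\kappa_k=(|G|kN_k^2)^{-1}$, and take $t_i(t)\in C^G$ from Lemma 4 for $\Lambda=pt$ and $y_m(t)=\varphi_t^0(a_m)$.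

**Step 3: a continuous family of shifts.** As $t$ grows, the number of sample points must grow from $n_k$ to $n_{k+1}$, and the permutation matrices $Z_{n_k}$ and $Z_{n_{k+1}}$ must be joined by a path that stays harmless. On $\mathbb C^{N_k+1}$ with basis $e_0,\dots,e_{N_k}$ let $Z_m$ be the cycle $e_0\to e_1\to\cdots\to e_m\to e_0$, fixing the other $e_j$. Then $R=Z_{n_{k+1}}Z_{n_k}^{-1}$ fixes $e_1,\dots,e_{n_k}$ (each $e_j$ goes to $e_{j-1}$ and back to $e_j$) and permutes $e_0,e_{n_k+1},\dots,e_{n_{k+1}}$. For instance, $Z_2Z_1^{-1}$ fixes $e_1$ and swaps $e_0$ and $e_2$. Unitary groups of matrices are connected, so there is a continuous path $R_k(r)$, $r\in[0,1]$, of unitaries from $1$ to $R$ that acts only on the span of $e_0,e_{n_k+1},\dots,e_{n_{k+1}}$.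

Let $n(t)=n_k$ on $[k,k+\frac12]$, and let $n(t)$ run linearly from $n_k$ to $n_{k+1}$ on $[k+\frac12,k+1]$. The sample points are $x_i(t)=\min(1,i/n(t))$. Put
$$Y(t)=R_k(2(t-k))Z_{n_k}\ \text{ on }[k,k+\tfrac12],\qquad Y(t)=Z_{n_{k+1}}\ \text{ on }[k+\tfrac12,k+1].$$
Extended by the identity on further basis vectors, $Y$ is continuous on $[1,\infty)$. For $t\in[k,k+1]$ let
$$D_0(a)=\mathrm{diag}\big(\varphi_t^{x_i(t)}(a)\big)_{0\le i\le N_k},\qquad D_1(a)=D_0(a)\text{ with the }0\text{-th entry replaced by }\varphi_t^1(a).$$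
We claim
$$\|Y(t)D_0(a)-D_1(a)Y(t)\|\le\tfrac1k\qquad(t\in[k,k+1],\ a\in F_k).\tag{6}$$

*First half*, $m=n_k$. The entry of $Z_mD_0Z_m^*$ at $i+1\le m$ is $\varphi_t^{i/m}(a)$, against $\varphi_t^{(i+1)/m}(a)$ in $D_1$. At $0$ it is $\varphi_t^{x_m}(a)=\varphi_t^1(a)$, as in $D_1$. At indices above $m$ both are $\varphi_t^1(a)$. So $\|Z_mD_0-D_1Z_m\|\le1/k$. The unitary $R_k(\cdot)$ acts only on the indices $0,m+1,\dots,n_{k+1}$, at which all entries of $D_1$ equal $\varphi_t^1(a)$. Hence it commutes with $D_1(a)$, so $YD_0-D_1Y=R_k(\cdot)(Z_mD_0-D_1Z_m)$, and (6) follows.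

*Second half*, $m'=n_{k+1}$. At $i+1\le m'$ compare $\varphi_t^{x_i(t)}(a)$ with $\varphi_t^{x_{i+1}(t)}(a)$, where $|x_i-x_{i+1}|\le1/n(t)\le1/n_k$. At $0$ the entry is $\varphi_t^{x_{m'}(t)}(a)=\varphi_t^1(a)$, since $m'\ge n(t)$. This proves (6).

**Step 4: the unitary.** We transplant the shift into $M_2(C^G)$. For $t\in[k,k+1]$ let $W=W(t)$ be the $2\times(N_k+1)$ matrix over $C^G$ with columns
$$w_0=\binom p0,\qquad w_i=\binom0{t_i(t)\,z_{x_i(t)}(t)}\quad(1\le i\le N_k),$$
and let
$$u_t=1+W(t)(Y(t)-1)W(t)^*\in M_2(C^G)\quad(t\ge1),\qquad u_t=u_1\quad(t<1).$$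
The columns are continuous in $t$. At $t=k+1$ the number of columns jumps, but there $Y-1$ is, from both sides, $Z_{n_{k+1}}-1$, supported on indices $\le n_{k+1}=N_k$. So $t\mapsto u_t$ is continuous. Put $\sigma_t^0=\mathrm{diag}(\varphi_t^0,\varphi_t^0)$ and $\sigma_t^1=\mathrm{diag}(\varphi_t^1,\varphi_t^0)$.

**Step 5: $W$ is almost an isometry and almost intertwines.** Let $t\in[k,k+1]$ and $a\in F_k$. In $W^*W-1$ row and column $0$ vanish. The $(i,j)$ entry for $i,j\ge1$ is
$$z_{x_i}^*(t_i^*t_j-\delta_{ij}p)z_{x_j}+\delta_{ij}(z_{x_i}^*z_{x_i}-p).$$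
An $N\times N$ matrix with entries of norm at most $\epsilon$ has norm at most $N\epsilon$, so
$$\|W^*W-1\|\le d_t'+4N_k^2|G|\kappa_k=d_t'+\tfrac4k\to0 ,\tag{7}$$
and $\|W\|$ is bounded. For the row $T=(t_1,\dots,t_{N_k})$ the same argument gives $\|T\|^2\le1+N_k^2|G|\kappa_k\le2$. Now consider $\sigma_t^\nu(a)W-WD_\nu(a)$ for $\nu=0,1$. Column $0$ vanishes: both terms have first component $\varphi_t^\nu(a)$. Column $i\ge1$ has first component $0$ and second component
$$[\varphi_t^0(a),t_i]\,z_{x_i}+t_i\big(\varphi_t^0(a)z_{x_i}-z_{x_i}\varphi_t^{x_i}(a)\big).$$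
The first summands form a row of $N_k$ entries of norm at most $2|G|\kappa_k$; the second summands form $T$ times a diagonal matrix of norm at most $d_t(a)$. Hence
$$\|\sigma_t^\nu(a)W-WD_\nu(a)\|\le2N_k|G|\kappa_k+\sqrt2\,d_t(a)\to0.\tag{8}$$
As $a=a^*$, $\varphi_t^s(a)^*-\varphi_t^s(a)\to0$ uniformly in $s$. Taking adjoints in (8), also $W^*\sigma_t^\nu(a)-D_\nu(a)W^*\to0$.

**Step 6: conclusion.** First, $u_t$ is asymptotically unitary. As $Y$ is unitary, $(Y-1)^*+(Y-1)+(Y-1)^*(Y-1)=0$, so
$$u_t^*u_t-1=W(Y-1)^*(W^*W-1)(Y-1)W^*\to0$$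
by (7); likewise $u_tu_t^*-1\to0$. Next, $u_t$ intertwines. By (8) and its adjoint version, and then by (6),
$$\begin{aligned}u_t\sigma_t^0(a)-\sigma_t^1(a)u_t&\simeq\sigma_t^0(a)-\sigma_t^1(a)+W\big[(Y-1)D_0(a)-D_1(a)(Y-1)\big]W^*\\&\simeq\sigma_t^0(a)-\sigma_t^1(a)+W(D_1(a)-D_0(a))W^* .\end{aligned}$$
But $D_1(a)-D_0(a)$ lives in the $0$-th entry only, so $W(D_1-D_0)W^*=w_0(\varphi_t^1(a)-\varphi_t^0(a))w_0^*=\sigma_t^1(a)-\sigma_t^0(a)$. Hence $u_t\sigma_t^0(a)-\sigma_t^1(a)u_t\to0$ for every $a=a_m$. The class $u\in M_2(E^G)$ of $(u_t)$ is therefore a unitary with $u\,\mathrm{diag}(\varphi,\varphi)\,u^*=\mathrm{diag}(\psi,\varphi)$ on a dense subset of $A_{sa}$, thus on $A$. Finally, with $t_1,t_2\in E^G$ the isometries fixed before Lemma 6, $(t_1,t_2)\,u\,(t_1,t_2)^*\in E^G$ implements $\varphi\oplus\varphi\approx\psi\oplus\varphi$. $\square$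

## Proof of Theorem A: cutting to a corner and assembling $u_t$

**Step 1: making $\Phi$ unital.** Lemmas 5–7 need a unital homomorphism into a corner with a fixed unit, and Lemma 1 provides this. Take $T$, $q_{s,t}$, $U_{s,t}$ and $p=q_{0,T}$ from Lemma 1. Write $q_t\in C(I,B)^G$ for $s\mapsto q_{s,t}$. If $p=0$, then all $q_{s,t}=0$, so $\Phi_t(a)\simeq\Phi_t(1)\Phi_t(a)\to0$ and $u_t=1$ works. Let $p\ne0$ and $C=pBp$. For $t\ge0$ put
$$\Phi'_t(a)(s)=p\,U_{s,T+t}\,\Phi_{T+t}(a)(s)\,U_{s,T+t}^*\,p .$$
From $q_t\simeq\Phi_t(1)$ we get $q_t\Phi_t(a)q_t\simeq\Phi_t(a)$. Since $pU_{s,t}=U_{s,t}q_{s,t}$, this gives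
$$\sup_s\|\Phi'_t(a)(s)-U_{s,T+t}\Phi_{T+t}(a)(s)U_{s,T+t}^*\|\to0.\tag{9}$$
So $\Phi'$ is an asymptotic morphism from $A$ to $C(I,C)$. It is exactly equivariant because $p$ and $U_{s,t}$ are $G$-invariant. Its induced homomorphism is unital because $\Phi'_t(1)(s)\simeq U_{s,T+t}q_{s,T+t}U_{s,T+t}^*=p$ uniformly in $s$.

**Step 2: a unitary in $E^G$.** Let $\varphi',\psi':A\to E$ be induced by the endpoints $\varphi'_t=\mathrm{ev}_0\circ\Phi'_t$ and $\psi'_t=\mathrm{ev}_1\circ\Phi'_t$. By Lemma 7, $[\varphi']+[\varphi']=[\psi']+[\varphi']$. By Lemma 6 there is a unitary $v\in E^G$ with $v\varphi'(a)v^*=\psi'(a)$ for all $a$.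

**Step 3: a path of unitaries in $C^G$.** Lift $v$ to a bounded continuous path in $C^G$. For $t$ at least some $T'$, it is invertible, and it is asymptotically unitary. Replace it by its unitary polar part for $t\ge T'$, and by the constant value at $T'$ on $[0,T']$. We obtain a continuous path of unitaries $v_t\in C^G$ with $\|v_t\varphi'_t(a)v_t^*-\psi'_t(a)\|\to0$ for all $a\in A$.

**Step 4: back to $B$.** Put
$$u_t=U_{1,t}^*\,(v_{t-T}+1-p)\,U_{0,t}\quad(t\ge T),\qquad u_t=u_T\quad(t<T).$$
This is a continuous path of $\beta$-invariant unitaries in the unitization of $B$. By (9) at $s=0$ and $s=1$,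
$$u_t\varphi_t(a)u_t^*\simeq U_{1,t}^*v_{t-T}\varphi'_{t-T}(a)v_{t-T}^*U_{1,t}\simeq U_{1,t}^*\psi'_{t-T}(a)U_{1,t}\simeq\psi_t(a)\qquad(a\in A).\qquad\blacksquare$$

With $B_0=K\otimes D$ and $\beta_0=\mathrm{id}_K\otimes\delta$, and the tensor factors interchanged, this proves the conjecture.

## Theorem B: contracting the unitary through the compact factor

Let $u_t$ be a continuous path of invariant unitaries in the unitization of $B=K\otimes O_\infty\otimes D$ with $u_t\varphi_t(a)u_t^*\simeq\psi_t(a)$ for all $a\in A$. The path $u_t$ runs along $t$; the only thing to contract is its starting point $u_0$, and the trivial action on $K$ gives room for that. Homotopies whose endpoints agree for all $t$ can be concatenated by running each on a third of $I$, so it suffices to give three of them.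

**Step 1: $\varphi_t\sim u_0\varphi_tu_0^*$.** We connect $u_0$ to $1$ strictly. Realize $K=K(L^2[0,1])$. For $s\in(0,1]$ let $T_s$ be the isometry $(T_s\xi)(x)=s^{-1/2}\xi(x/s)$ for $x\le s$, and $0$ otherwise. Then $(T_s^*\eta)(y)=s^{1/2}\eta(sy)$; both $T_s$ and $T_s^*$ are strongly continuous in $s$, $T_1=1$, and $T_sT_s^*$, the projection onto $L^2[0,s]$, tends to $0$ strongly as $s\to0$. Regard $T_s$ as the $G$-invariant multiplier $T_s\otimes1$ of $B$, and put
$$V_s=1+T_s(u_0-1)T_s^*=(1-T_sT_s^*)+T_su_0T_s^*\quad(s>0),\qquad V_0=1.$$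
The second form shows that $V_s$ is a unitary multiplier; it is $G$-invariant, and $V_1=u_0$. For $b\in B$ the maps $s\mapsto T_sb$ and $s\mapsto T_s^*b$ are norm-continuous on $(0,1]$. This holds for $b=k\otimes c$ with $k$ compact, by strong continuity, and then for all $b$ by boundedness. So $s\mapsto V_sb=b+T_s(u_0-1)T_s^*b$ is norm-continuous on $(0,1]$. At $0$, $\|T_s^*b\|^2=\|b^*T_sT_s^*b\|\to0$ because $T_sT_s^*k\to0$ in norm for $k$ compact; hence $V_sb\to b$. The same holds for $V_s^*b$. So $V=(V_s)$ is a unitary multiplier of $C(I,B)$, and $a\mapsto(V_s\varphi_t(a)V_s^*)_s$ is an equivariant asymptotic morphism into $C(I,B)$.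

**Step 2: $u_0\varphi_tu_0^*\sim u_t\varphi_tu_t^*$.** Use $s\mapsto u_{st}\varphi_t(a)u_{st}^*$. For each $t$ this is conjugation by the invariant unitary path $s\mapsto u_{st}$, which depends continuously on $t$.

**Step 3: $u_t\varphi_tu_t^*\sim\psi_t$.** Use $(1-s)u_t\varphi_t(a)u_t^*+s\psi_t(a)$. It is equivariant, and differs from $u_t\varphi_t(a)u_t^*$ by a quantity tending to $0$ uniformly in $s$, so it is an asymptotic morphism into $C(I,B)$.

**Step 4: fullness.** Suppose $\varphi$ is full; we check that every stage is. A closed ideal $J$ of $B$ is also an ideal of the multiplier algebra: for a multiplier $m$ and $b\in J$, $mb=\lim_\lambda(me_\lambda)b\in J$ with $(e_\lambda)$ an approximate unit of $B$. So $J$ is invariant under conjugation by unitary multipliers, and distances to $J$ are unchanged. Hence all stages of Steps 1 and 2 are full, and a stage of Step 3 is full because it differs from $u_t\varphi_tu_t^*$ by a quantity tending to $0$.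

Together with Theorem A, applied to homotopies or to the full homotopies of the problem, this shows that for $A$ as in Theorem A homotopy and asymptotic unitary equivalence coincide. $\blacksquare$
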